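# Mutual information across a cut of a matrix product operator

## 1. A four-by-four table with eight equal entries

Alice holds $x\in\{1,2,3,4\}$ and Bob holds $y\in\{1,2,3,4\}$. The joint distribution is
$$p=\frac18\begin{pmatrix}1&1&0&0\\1&0&1&0\\0&1&0&1\\0&0&1&1\end{pmatrix}.$$
Each row and each column sums to $1/4$, so both marginals are uniform. The Shannon entropies are $\log 4$ for Alice, $\log 4$ for Bob and $\log 8$ for the pair. The mutual information is therefore
$$I=\log4+\log4-\log8=\log 2 .$$

Now measure the complexity of the table. Row 1 plus row 4 is $\frac18(1,1,1,1)$, and so is row 2 plus row 3. Hence the rank is at most $3$, and it equals $3$ because rows $1,2,3$ are independent: in columns $1,2,3$ they are, up to the factor $\frac18$, $(1,1,0),(1,0,1),(0,1,0)$, with determinant $-1$. So $p$ is a sum of three terms $u_a(x)v_a(y)$.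

Ask next for nonnegative terms, $p(x,y)=\sum_z u_z(x)v_z(y)$ with $u_z,v_z\ge0$. Look at the four positions $(1,2),(2,1),(3,4),(4,3)$, all of which carry $\frac18$. If one term $u_zv_z$ is positive at two positions $(x,y)$ and $(x',y')$, then it is positive at $(x,y')$ and $(x',y)$ as well, and so is $p$. But for each of the six pairs among our four positions, $p$ vanishes at one of the crossed positions:
$$(2,2),\quad(1,4),\quad(1,3),\quad(2,4),\quad(4,1),\quad(3,3),$$
for the pairs $\{(1,2),(2,1)\}$, $\{(1,2),(3,4)\}$, $\{(1,2),(4,3)\}$, $\{(2,1),(3,4)\}$, $\{(2,1),(4,3)\}$, $\{(3,4),(4,3)\}$ in this order. So the four positions need four different terms. The rank is $3$, but a nonnegative decomposition needs at least $4$ terms (four suffice: take the rows).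

A nonnegative decomposition with $n$ terms says that Alice and Bob act independently given a shared random label $z$ with $n$ values, and then $I\le\log n$ by data processing. This gives $I\le\log 4$ here. The rank would suggest $I\le\log 3$, but the terms of a rank decomposition have signs, and there is no shared label to point to. Does rank alone bound mutual information? And does it still do so when tables become density matrices, and rank becomes the bond dimension of a tensor network? That is the subject of this lecture.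

## 2. Operator Schmidt rank, matrix product operators, and four theorems

All Hilbert spaces are finite-dimensional, and the logarithm has any fixed base. We write $\langle X,Y\rangle=\operatorname{tr}X^*Y$ and $\|X\|_2^2=\operatorname{tr}X^*X$. A state is an operator $\rho\ge0$ with $\operatorname{tr}\rho=1$, and $S(\rho)=-\operatorname{tr}\rho\log\rho$. The relative entropy is $D(\rho\|\sigma)=\operatorname{tr}\rho(\log\rho-\log\sigma)$. The letter $D$ without arguments will be a bond dimension.

For a state $\rho=\rho_{AB}$ on $H_A\otimes H_B$ put $I(A:B)_\rho=S(\rho_A)+S(\rho_B)-S(\rho)$. Since $\log(\rho_A\otimes\rho_B)=\log\rho_A\otimes1+1\otimes\log\rho_B$ when the marginals are invertible, $I(A:B)_\rho=D(\rho\|\rho_A\otimes\rho_B)$.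

**Definition (operator Schmidt rank).** The operator Schmidt rank $r$ of an operator $L$ on $H_A\otimes H_B$ is the least number of terms in a decomposition $L=\sum_aX_a\otimes Y_a$.

**Lemma 1.** The operator Schmidt rank of $L$ equals the rank of the linear map $T_L:B(H_A)\to B(H_B)$, $T_L(X)=\operatorname{tr}_A[(X\otimes1)L]$.

*Proof.* If $L=\sum_{a=1}^sX_a\otimes Y_a$, then $T_L(X)=\sum_a\operatorname{tr}(XX_a)Y_a$ has rank at most $s$. Conversely let $(E_a)$ be an orthonormal basis of $B(H_A)$ consisting of Hermitian operators. Expanding $L=\sum_aE_a\otimes F_a$ and applying $T_L$ to $E_b$ gives $F_b=T_L(E_b)$, so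
$$L=\sum_aE_a\otimes T_L(E_a).\tag{1}$$
If $G_1,\dots,G_s$ is a basis of the range of $T_L$ and $T_L(E_a)=\sum_bt_{ab}G_b$, then $L=\sum_{b=1}^s\big(\sum_at_{ab}E_a\big)\otimes G_b$ has $s$ terms. $\square$

*Example.* For a table $p$ let $\rho=\sum_{x,y}p(x,y)|x\rangle\langle x|\otimes|y\rangle\langle y|$. Then $T_\rho(X)=\sum_{x,y}p(x,y)X_{xx}|y\rangle\langle y|$, so the operator Schmidt rank is the rank of the table: $3$ in Section 1.

**Definition (matrix product operator).** On a chain of $N$ sites with space $\mathbb C^d$ each, a matrix product operator (MPO) with open boundary conditions is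
$$\rho=\sum_{i_1,\dots,i_N=0}^{d-1}\ \sum_{j_1,\dots,j_N=0}^{d-1}M^{[1]}_{i_1j_1}\cdots M^{[N]}_{i_Nj_N}\,|i_1\dots i_N\rangle\langle j_1\dots j_N|,$$
where $M^{[k]}_{i_kj_k}$ is a complex $D_{k-1}\times D_k$ matrix and $D_0=D_N=1$. Its bond dimension is $D=\max_kD_k$. An MPO density matrix is an MPO that is a state; nothing is assumed about the individual matrices.

*Example.* $\frac12(|0\rangle\langle0|^{\otimes N}+|1\rangle\langle1|^{\otimes N})$ is an MPO of bond dimension $2$: in the bulk $M_{00}=\operatorname{diag}(1,0)$, $M_{11}=\operatorname{diag}(0,1)$, other matrices $0$, and at the ends the corresponding row, multiplied by $\frac12$, and column. Every cut gives $I=\log2+\log2-\log2=\log2$. Our table is an MPO with $N=2$, $d=4$ and bond dimension $3$.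

Cut an MPO after site $k$, with $A=\{1,\dots,k\}$ and $B=\{k+1,\dots,N\}$. Writing out the matrix product at the cut gives $\rho=\sum_{a=1}^{D_k}X_a\otimes Y_a$ with
$$X_a=\sum\big(M^{[1]}_{i_1j_1}\cdots M^{[k]}_{i_kj_k}\big)_{1a}|i_1\dots i_k\rangle\langle j_1\dots j_k|,\qquad Y_a=\sum\big(M^{[k+1]}_{i_{k+1}j_{k+1}}\cdots M^{[N]}_{i_Nj_N}\big)_{a1}|i_{k+1}\dots i_N\rangle\langle j_{k+1}\dots j_N| .$$
So the operator Schmidt rank across the cut satisfies
$$r\le D_k\le D.\tag{2}$$

A family of states obeys the area law for the mutual information if $I(A:B)$ is bounded, for every cut, by a quantity that does not grow with $N$ or $k$. The problem is whether, for every $d$ and $D$, there is a constant $C(D,d)$ with $I(\{1,\dots,k\}:\{k+1,\dots,N\})_\rho\le C(D,d)$ for every $N$, every MPO density matrix on $N$ sites of bond dimension at most $D$, and every cut $1\le k<N$. The answer is yes, with $C=\log D$.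

**Theorem 1.** If a state $\rho_{AB}$ has operator Schmidt rank $r$, then $I(A:B)_\rho\le\log r$. Consequently, for every MPO density matrix and every cut, $I(\{1,\dots,k\}:\{k+1,\dots,N\})_\rho\le\log D_k\le\log D$, independently of $N,k,d$.

**Theorem 2.** For all $d\ge2$ and $D\ge1$, the best constant is $C(D,d)=\log D$.

**Theorem 3.** If $\rho_{AB}$ has operator Schmidt rank $r$, there is a state $\sigma_B$ with $\rho\le r\,\rho_A\otimes\sigma_B$.

**Theorem 4.** $I(A:B)_\rho=\log r$ if and only if, up to local isometries,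
$$\rho=\bigoplus_jp_j\,|\Phi_{s_j}\rangle\langle\Phi_{s_j}|\otimes\tau_j\otimes\tau_j',$$
with $j$-blocks orthogonal on both $A$ and $B$, $\Phi_s$ maximally entangled in $\mathbb C^s\otimes\mathbb C^s$, $\tau_j$ (on $A$) and $\tau_j'$ (on $B$) arbitrary states, and $p_j=s_j^2/\sum_ls_l^2$.

"Up to local isometries" means that $H_A$ contains an isometric copy of $\bigoplus_j\mathbb C^{s_j}\otimes\mathbb C^{m_j}$, that $H_B$ contains one of $\bigoplus_j\mathbb C^{s_j}\otimes\mathbb C^{n_j}$, and that $\rho$ is the displayed operator carried over by these embeddings; $\tau_j$ lives on $\mathbb C^{m_j}$ and $\tau'_j$ on $\mathbb C^{n_j}$.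

## 3. Pure states, shared labels and local purifications

**Pure states.** Let $\rho=|\psi\rangle\langle\psi|$ with Schmidt decomposition $\psi=\sum_{k=1}^\chi\sqrt{\lambda_k}\,|e_k\rangle|f_k\rangle$, all $\lambda_k>0$. Then $\rho=\sum_{k,l}\sqrt{\lambda_k\lambda_l}\,|e_k\rangle\langle e_l|\otimes|f_k\rangle\langle f_l|$ has $\chi^2$ linearly independent factors on each side, so $r=\chi^2$. Also $S(\rho)=0$, so $I=2S(\rho_A)\le2\log\chi=\log r$. Theorem 1 holds, with equality when $\psi$ is maximally entangled on its support.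

**The first general attempt.** The pure case suggests purifying $\rho$ without spoiling the chain structure.

**Definition (local purification).** A local purification of $\rho$ is a matrix product state (MPS), i.e. a vector whose coefficients are products of matrices as above, on the chain in which each site carries an ancillary space in addition to $\mathbb C^d$, such that tracing out all ancillary spaces yields $\rho$. Its bond dimension is the bond dimension of this MPS.

*Example.* If $p(x,y)=\sum_{z=1}^nq_z\,a_z(x)b_z(y)$ with probability vectors $q,a_z,b_z$, then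
$$\sum_{z,x,y}\sqrt{q_z\,a_z(x)\,b_z(y)}\;|x\rangle|x,z\rangle\otimes|y\rangle|y,z\rangle$$
(physical part first, ancilla second, at each of two sites) is a local purification of $\sum p(x,y)|x\rangle\langle x|\otimes|y\rangle\langle y|$ with bond dimension at most $n$. Indeed, tracing out the ancillas leaves only the diagonal terms, and the sum over $z$ is the contracted bond.

If $\rho$ has a local purification $\psi$ of bond dimension $D'$, then, with $A'$ and $B'$ the ancillas on the two sides, monotonicity of mutual information under partial trace gives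
$$I(A:B)_\rho\le I(AA':BB')_\psi=2S(\psi_{AA'})\le2\log D',$$
because $\psi$ has Schmidt rank at most $D'$ at the cut. This is a fact due to Wolf et al.: MPOs with local purifications of bounded bond dimension obey the area law. It was later generalized to Rényi mutual information.

The attempt stops at one exact point: $D'$ need not be bounded in terms of $D$. There is a family of MPOs $\rho_N$ on $N$ sites with bond dimension fixed independently of $N$, such that the smallest bond dimension of any local purification of $\rho_N$ grows (logarithmically) with $N$. We quote this fact without proof and do not use it below. For this family the best bound obtainable this way grows with $N$. The table in Section 1 showed a simple relative of the difficulty: positive decompositions can cost more terms than signed ones. We need an argument that never decomposes $\rho$ into positive pieces.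

## 4. Singular values of a normalized table

Here is the idea in the diagonal case. Let $p(x,y)$ be a joint distribution of rank $r$ with positive marginals $a(x)$, $b(y)$. Form the matrix
$$K(x,y)=\frac{p(x,y)}{\sqrt{a(x)b(y)}},$$
which has rank $r$ because we only rescaled rows and columns. Three observations finish the proof.

First, concavity of the logarithm (Jensen, with weights $p(x,y)$) gives
$$I=\sum_{x,y} p\log\frac{p}{ab}\le\log\sum_{x,y}\frac{p(x,y)^2}{a(x)b(y)}=\log\|K\|_2^2 .$$
Second, $\|K\|_2^2$ is the sum of the squared singular values of $K$, and only $r$ of these are nonzero. Third, no singular value exceeds $1$. To see this, note $K^{\top}\sqrt a=\sqrt b$ and $K\sqrt b=\sqrt a$, so $KK^{\top}$ is an entrywise nonnegative matrix fixing the strictly positive vector $\sqrt a$. If $KK^{\top}u=\lambda u$ with $u\ne0$ real, choose $c$ with $-c\sqrt a\le u\le c\sqrt a$ entrywise. Applying $(KK^{\top})^n$ preserves the inequalities, so $-c\sqrt a\le\lambda^nu\le c\sqrt a$ for all $n$, and $\lambda\le1$. Hence $I\le\log r$.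

For the table of Section 1, $K$ is $\frac12$ times the $0/1$ matrix. The rows of the $0/1$ matrix have inner product $2$ with themselves, $1$ with two others (neighbors on the cycle $1,2,4,3$) and $0$ with the last. So its Gram matrix has eigenvalues $2+2\cos(\pi k/2)$, $k=0,1,2,3$, that is $4,2,0,2$. The squared singular values of $K$ are $1,\frac12,\frac12,0$, with sum $2$. So $\log\|K\|_2^2=\log2=I$, below $\log3$.

Rank entered by counting and positivity entered through an order argument. No positive decomposition was used. For operators, two things need replacement. The entrywise order becomes the order on Hermitian operators, and this works with no trouble. But Jensen used that $p$ and $ab$ are diagonal in the same basis. In general $\rho$ and $\rho_A\otimes\rho_B$ do not commute, there are no joint eigenvalues $p,q$ to insert, and the first observation needs a separate argument, given in Section 6.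

## 5. A positive map with $r$ nonzero singular values, none above one

**Restriction to supports.** The purpose is to make $\rho_A^{-1/4}$ and $\rho_B^{-1/4}$ meaningful. Let $P,Q$ be the support projections of $\rho_A,\rho_B$. Since $\operatorname{tr}\rho((1-P)\otimes1)=\operatorname{tr}\rho_A(1-P)=0$ and $\rho\ge0$, we get $\rho^{1/2}((1-P)\otimes1)=0$, and likewise for $Q$. Hence $\rho=(P\otimes Q)\rho(P\otimes Q)$. Replacing $H_A,H_B$ by these supports keeps the nonzero spectra of $\rho,\rho_A,\rho_B$, so all entropies. It keeps $r$ too: compressing the terms of a decomposition does not increase their number, and a decomposition on the supports is a decomposition of $\rho$. From now on $\rho_A>0$ and $\rho_B>0$.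

Put
$$K=(\rho_A^{-1/4}\otimes\rho_B^{-1/4})\,\rho\,(\rho_A^{-1/4}\otimes\rho_B^{-1/4})\ge0,\qquad T(X)=\operatorname{tr}_A[(X\otimes1)K].$$

*Example.* For $\rho=|\Phi_s\rangle\langle\Phi_s|$ with $\Phi_s=s^{-1/2}\sum_k|kk\rangle$ we have $\rho_A=\rho_B=1/s$, so $K=s\rho=\sum_{k,l}|k\rangle\langle l|\otimes|k\rangle\langle l|$ and $T(X)=X^{\top}$. All singular values of $T$ equal $1$, and $\|K\|_2^2=s^2=r$. Note that $T$ is positive but, for $s\ge2$, not completely positive. Only positivity will be used.

**Proposition 2.** $\|K\|_2^2\le r$.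

**Step 1: the adjoint of $T$ and positivity.** The purpose is to have an order-preserving map to iterate. We have $\langle Y,T(X)\rangle=\operatorname{tr}[K(X\otimes Y^*)]$, hence $T^*(Y)=\operatorname{tr}_B[(1\otimes Y)K]$. For $X\ge0$, cyclicity under $\operatorname{tr}_A$ for operators on $A$ gives $T(X)=\operatorname{tr}_A[(X^{1/2}\otimes1)K(X^{1/2}\otimes1)]\ge0$. So $T$, and likewise $T^*$, is a positive map. Positive maps send Hermitian operators (differences of positive ones) to Hermitian operators.

**Step 2: a strictly positive fixed point.** This replaces the vector $\sqrt a$. Moving operators on $A$ cyclically under $\operatorname{tr}_A$,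
$$T(\rho_A^{1/2})=\rho_B^{-1/4}\operatorname{tr}_A\!\big[(\rho_A^{-1/4}\rho_A^{1/2}\rho_A^{-1/4}\otimes1)\rho\big]\rho_B^{-1/4}=\rho_B^{-1/4}\rho_B\rho_B^{-1/4}=\rho_B^{1/2},$$
and in the same way $T^*(\rho_B^{1/2})=\rho_A^{1/2}$. So $T^*T$ is a positive map fixing $\rho_A^{1/2}>0$.

**Step 3: all eigenvalues of $T^*T$ are at most $1$.** This is the order argument. $T^*T$ is self-adjoint and positive semidefinite on the Hilbert space $B(H_A)$, so its eigenvalues are real and $\ge0$. Let $T^*T(X)=\lambda X$, $X\neq0$. Since $T^*T$ preserves Hermiticity, $X+X^*$ and $i(X-X^*)$ are in the same eigenspace, and one of them is nonzero; so we may take $X$ Hermitian. Choose $c$ with $-c\rho_A^{1/2}\le X\le c\rho_A^{1/2}$, possible because $\rho_A^{1/2}>0$. Apply $(T^*T)^n$: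
$$-c\rho_A^{1/2}\le\lambda^nX\le c\rho_A^{1/2}\quad\text{for all }n .$$
The norms $\lambda^n\|X\|$ stay bounded, so $\lambda\le1$.

**Step 4: counting.** Here the rank enters. By (1) applied to $K$, with a Hermitian orthonormal basis $(E_a)$, we have $K=\sum_aE_a\otimes T(E_a)$, so
$$\|K\|_2^2=\sum_a\|T(E_a)\|_2^2=\sum_a\langle E_a,T^*T(E_a)\rangle=\operatorname{Tr}(T^*T),$$
where $\operatorname{Tr}$ is the trace of linear maps on $B(H_A)$. By Lemma 1 the rank of $T$ is the operator Schmidt rank of $K$. That number is $r$, since $K$ and $\rho$ differ by invertible local multiplications. So $T^*T$ has exactly $r$ nonzero eigenvalues, each at most $1$, and $\|K\|_2^2\le r$. $\square$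

## 6. Relative entropy below the logarithm of a 2-norm

**Proposition 3.** For states $\rho,\sigma$ with $\sigma>0$, $\;D(\rho\|\sigma)\le\log\|\sigma^{-1/4}\rho\,\sigma^{-1/4}\|_2^2$.

This is the known inequality between the relative entropy and the sandwiched Rényi-2 divergence. If $\rho$ and $\sigma$ commute it is Jensen, as in Section 4. To force commutation, one can delete the blocks of $\rho$ that are off-diagonal for the spectral projections of $\sigma$. This costs up to $\log v$, where $v$ is the number of distinct eigenvalues of $\sigma$, and on one copy that loss is fatal, because $v$ can grow with the dimension. The remedy is to work with $n$ copies: $v$ grows only polynomially in $n$, while every other term is exactly $n$ times its one-copy value.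

Let $m$ be the dimension of the underlying space, $\rho_n=\rho^{\otimes n}$ and $\sigma_n=\sigma^{\otimes n}$. Let $\Pi_1,\dots,\Pi_v$ be the spectral projections of $\sigma_n$ and $\mathcal P(X)=\sum_l\Pi_lX\Pi_l$. The eigenvalues of $\sigma_n$ are products $\lambda_1^{n_1}\cdots\lambda_m^{n_m}$ with $n_i\in\{0,\dots,n\}$, so $v\le(n+1)^m$.

**Step 1: pinching raises entropy by at most $\log v$.** We want to compare $\rho_n$ with $\mathcal P(\rho_n)$. Put $U_k=\sum_le^{2\pi ikl/v}\Pi_l$, which is unitary. Since $\frac1v\sum_{k=0}^{v-1}e^{2\pi ik(l-l')/v}=\delta_{ll'}$, we get $\mathcal P(X)=\frac1v\sum_{k=0}^{v-1}U_kXU_k^*$. A mixture satisfies $S(\sum_kw_k\rho_k)\le\sum_kw_kS(\rho_k)+H(w)$, with $H$ the Shannon entropy. So $S(\mathcal P(\rho_n))\le S(\rho_n)+\log v$.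

**Step 2: passing to the pinched state.** Since $\log\sigma_n$ commutes with every $\Pi_l$, $\operatorname{tr}\rho_n\log\sigma_n=\operatorname{tr}\mathcal P(\rho_n)\log\sigma_n$. Combined with Step 1,
$$D(\rho_n\|\sigma_n)=-S(\rho_n)-\operatorname{tr}\rho_n\log\sigma_n\le D(\mathcal P(\rho_n)\|\sigma_n)+\log v .$$

**Step 3: Jensen in a common eigenbasis.** Now $\mathcal P(\rho_n)$ and $\sigma_n$ commute, because $\sigma_n$ is a multiple of the identity on each $\Pi_l$. Let $p_i,q_i$ be their joint eigenvalues. Concavity of the logarithm gives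
$$D(\mathcal P(\rho_n)\|\sigma_n)=\sum_ip_i\log\frac{p_i}{q_i}\le\log\sum_i\frac{p_i^2}{q_i} .$$

**Step 4: removing the pinching.** The aim is to return to the unpinched operator. By commutation, and since $\mathcal P$ is an orthogonal projection for $\langle\cdot,\cdot\rangle$, so a contraction in $\|\cdot\|_2$,
$$\sum_i\frac{p_i^2}{q_i}=\|\sigma_n^{-1/4}\mathcal P(\rho_n)\sigma_n^{-1/4}\|_2^2=\|\mathcal P(\sigma_n^{-1/4}\rho_n\sigma_n^{-1/4})\|_2^2\le\|\sigma_n^{-1/4}\rho_n\sigma_n^{-1/4}\|_2^2=\|\sigma^{-1/4}\rho\,\sigma^{-1/4}\|_2^{2n}.$$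

**Step 5: many copies.** This step absorbs the loss. As $D(\rho_n\|\sigma_n)=nD(\rho\|\sigma)$, Steps 2 to 4 give
$$nD(\rho\|\sigma)\le m\log(n+1)+n\log\|\sigma^{-1/4}\rho\,\sigma^{-1/4}\|_2^2 .$$
Divide by $n$ and let $n\to\infty$. $\square$

**Proof of Theorem 1.** Take $\sigma=\rho_A\otimes\rho_B$ in Proposition 3. Then $\sigma^{-1/4}\rho\,\sigma^{-1/4}=K$, and by Proposition 2
$$I(A:B)_\rho=D(\rho\|\rho_A\otimes\rho_B)\le\log\|K\|_2^2\le\log r.\tag{3}$$
For an MPO density matrix, (2) gives $I\le\log D_k\le\log D$ at every cut. $\blacksquare$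

## 7. A mixture of $D$ product states attaining $\log D$

**Proof of Theorem 2.** By Theorem 1 we only need, for given $d\ge2$ and $D\ge1$, an MPO density matrix of bond dimension $D$ and a cut with $I=\log D$. Take $m\ge1$ with $d^m\ge D$, $N\ge2m$ and $m\le k\le N-m$. For $x\in\{0,\dots,D-1\}$ let $c_1(x),\dots,c_m(x)$ be its $m$ base-$d$ digits, let $c_{N-m+1}(x),\dots,c_N(x)$ be the same digits again, and let $c_l(x)=0$ on all other sites. Put
$$\rho=\frac1D\sum_{x=0}^{D-1}\bigotimes_{l=1}^N|c_l(x)\rangle\langle c_l(x)| .$$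
In the bulk take the $D\times D$ matrices $M^{[l]}_{ij}=\operatorname{diag}_x(\delta_{i,c_l(x)}\delta_{j,c_l(x)})$. At the left end take the row vector of these diagonal entries multiplied by $1/D$, and at the right end the column vector. The matrix product is $\frac1D\sum_x\prod_l\delta_{i_l,c_l(x)}\delta_{j_l,c_l(x)}$, as required, and the bond dimension is $D$.

Since $k\ge m$, the part $A$ contains all digits, so distinct $x$ give orthogonal states on $A$. Since $k\le N-m$, the same holds on $B$. So $\rho_A,\rho_B,\rho$ are uniform mixtures of $D$ orthogonal pure states, all three entropies are $\log D$, and $I(A:B)=\log D$. $\blacksquare$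

## 8. Sandwiched Rényi orders up to two

For states with $\sigma>0$ let $\tilde D_\alpha(\rho\|\sigma)=\frac1{\alpha-1}\log\operatorname{tr}\big[(\sigma^{\frac{1-\alpha}{2\alpha}}\rho\,\sigma^{\frac{1-\alpha}{2\alpha}})^\alpha\big]$ be the sandwiched Rényi divergence, with the relative entropy as its value at $\alpha=1$ and $\log\min\{\lambda:\rho\le\lambda\sigma\}$ at $\alpha=\infty$. At $\alpha=2$ the exponent is $-\frac14$, so $\log\|K\|_2^2=\tilde D_2(\rho\|\rho_A\otimes\rho_B)$. Since $\alpha\mapsto\tilde D_\alpha$ is nondecreasing (Müller-Lennert, Dupuis, Szehr, Fehr, Tomamichel, J. Math. Phys. 54, 122203 (2013)), Proposition 2 gives $\tilde D_\alpha(\rho\|\rho_A\otimes\rho_B)\le\log r$ for $\frac12\le\alpha\le2$.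

The range cannot be extended beyond $2$. The state $(1-\varepsilon)|0\rangle\langle0|^{\otimes N}+\varepsilon|1\rangle\langle1|^{\otimes N}$ has bond dimension $2$. Everything is diagonal, and the eigenvalue pairs of $\rho$ and $\rho_A\otimes\rho_B$ on the support of $\rho$ are $(1-\varepsilon,(1-\varepsilon)^2)$ and $(\varepsilon,\varepsilon^2)$. So
$$\tilde D_\alpha(\rho\|\rho_A\otimes\rho_B)=\frac1{\alpha-1}\log\big[(1-\varepsilon)^{2-\alpha}+\varepsilon^{2-\alpha}\big],$$
which tends to $\infty$ as $\varepsilon\to0$ for every $\alpha>2$. At $\alpha=\infty$ the comparison $\rho\le\lambda\,\rho_A\otimes\rho_B$ thus has no bound on $\lambda$ in terms of $r$. Theorem 3 says that one recovers it by allowing one factor to be a different state.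

## 9. The operator inequality $\rho\le r\,\rho_A\otimes\sigma_B$

**Proof of Theorem 3.** We keep $\rho_A,\rho_B>0$; a state $\sigma_B$ found on the supports also works on the original spaces.

**Step 1: a semidefinite program.** We phrase the theorem as an optimal value. Let $R=(\rho_A^{-1/2}\otimes1)\rho(\rho_A^{-1/2}\otimes1)\ge0$. Then $\operatorname{tr}_BR=1_A$, and $R=\sum_{a=1}^rX_a\otimes Y_a$ for suitable $X_a,Y_a$, since a local invertible multiplication keeps the operator Schmidt rank. Put
$$\mu=\min\{\operatorname{tr}\sigma':\ \sigma'=\sigma'^*,\ 1_A\otimes\sigma'\ge R\}.$$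
Applying $\operatorname{tr}_A$ to the constraint gives $\dim(H_A)\,\sigma'\ge\operatorname{tr}_AR\ge0$. So feasible $\sigma'$ with bounded trace form a compact set, and the minimum is attained. If we show $\mu\le r$, then a minimizer satisfies $\sigma'\ge0$, $\operatorname{tr}\sigma'\le r$ and, after multiplying $1\otimes\sigma'\ge R$ by $\rho_A^{1/2}\otimes1$ on both sides, $\rho\le\rho_A\otimes\sigma'$. Taking traces, $\operatorname{tr}\sigma'\ge1$, so $\sigma_B=\sigma'/\operatorname{tr}\sigma'$ is a state, and $\rho\le(\operatorname{tr}\sigma')\,\rho_A\otimes\sigma_B\le r\,\rho_A\otimes\sigma_B$.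

**Step 2: the dual.** We replace an existence claim by an inequality to be checked for all dual variables. For $E\ge0$ the Lagrangian is
$$\operatorname{tr}\sigma'-\operatorname{tr}E(1\otimes\sigma'-R)=\operatorname{tr}(RE)+\operatorname{tr}\sigma'(1_B-\operatorname{tr}_AE),$$
and its infimum over Hermitian $\sigma'$ is finite only if $\operatorname{tr}_AE=1_B$. The program is strictly feasible, via $\sigma'=(\|R\|+1)1$, and bounded below. By Slater's theorem the dual optimum is attained and
$$\mu=\max\{\operatorname{tr}(RE):\ E\ge0,\ \operatorname{tr}_AE=1_B\}.$$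

**Step 3: $\operatorname{tr}(RE)$ is the trace of a positive map of rank at most $r$.** Here the rank enters. For dual feasible $E$ define
$$\mathcal N(X)=\operatorname{tr}_A[(X\otimes1)R],\qquad\mathcal E(Y)=\operatorname{tr}_B[(1\otimes Y)E].$$
Both are positive, as in Section 5. Both preserve the trace: $\operatorname{tr}\mathcal N(X)=\operatorname{tr}(X\operatorname{tr}_BR)=\operatorname{tr}X$ and $\operatorname{tr}\mathcal E(Y)=\operatorname{tr}(Y\operatorname{tr}_AE)=\operatorname{tr}Y$. So $\Lambda=\mathcal E\circ\mathcal N$ is positive and trace-preserving on $B(H_A)$. Explicitly $\Lambda(X)=\sum_{a=1}^r\operatorname{tr}(XX_a)\,\mathcal E(Y_a)$, so $\operatorname{rank}\Lambda\le r$ and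
$$\operatorname{Tr}\Lambda=\sum_a\operatorname{tr}(X_a\mathcal E(Y_a))=\sum_a\operatorname{tr}[(X_a\otimes Y_a)E]=\operatorname{tr}(RE).$$

**Step 4: the eigenvalues of $\Lambda$ lie in the closed unit disc.** This bounds the trace. For Hermitian $X=X_+-X_-$ we have $\|\Lambda(X)\|_1\le\operatorname{tr}\Lambda(X_+)+\operatorname{tr}\Lambda(X_-)=\|X\|_1$. For general $X=G+iH$ with $G,H$ Hermitian, $\|\Lambda^n(X)\|_1\le\|G\|_1+\|H\|_1\le2\|X\|_1$. So the powers $\Lambda^n$ are uniformly bounded and no eigenvalue has modulus above $1$. At most $\operatorname{rank}\Lambda\le r$ eigenvalues are nonzero, counted with algebraic multiplicity. So $\operatorname{tr}(RE)=\operatorname{Tr}\Lambda\le r$ for every dual feasible $E$, i.e. $\mu\le r$. $\blacksquare$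

*Example.* For $\rho=|\Phi_s\rangle\langle\Phi_s|$ we have $R=s\rho$. Primal: $\sigma'=s1$ is feasible since $\rho\le1$, with trace $s^2$. Dual: $E=s\rho$ is feasible with $\operatorname{tr}(RE)=s^2$. So $\mu=s^2=r$.

*A second route to Theorem 1.* In the proof, $\dim(H_A)\,\sigma'\ge\operatorname{tr}_AR=\operatorname{tr}_A[(\rho_A^{-1}\otimes1)\rho]\ge\|\rho_A\|^{-1}\rho_B>0$, so $\sigma_B>0$. By operator monotonicity of the logarithm, $\log(\rho+\delta1)\le\log(r\rho_A\otimes\sigma_B+\delta1)$ for $\delta>0$. Taking the trace against $\rho$ and letting $\delta\to0$ gives $D(\rho\|\rho_A\otimes\sigma_B)\le\log r$. As $D(\rho\|\rho_A\otimes\sigma_B)=I(A:B)_\rho+D(\rho_B\|\sigma_B)$ and $D(\rho_B\|\sigma_B)\ge0$, again $I(A:B)_\rho\le\log r$. Moreover, Theorem 3 says $\tilde D_\infty(\rho\|\rho_A\otimes\sigma_B)\le\log r$. By the monotonicity in $\alpha$ quoted in Section 8, $\min_{\sigma_B}\tilde D_\alpha(\rho\|\rho_A\otimes\sigma_B)\le\log r$ for all $\alpha\in[\frac12,\infty]$.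

## 10. The states with $I(A:B)=\log r$

*Example.* On $\mathbb C^3\otimes\mathbb C^3$ let $\Phi_2=2^{-1/2}(|00\rangle+|11\rangle)$ and $\rho=\frac45|\Phi_2\rangle\langle\Phi_2|+\frac15|22\rangle\langle22|$. Here $s=(2,1)$, $r=4+1=5$ and $I=\frac45\log\frac{4}{4/5}+\frac15\log\frac1{1/5}=\log5$, by the formula below. The states of Section 7 are the case in which all $s_j=1$.

**Sufficiency.** Let $\rho$ have the form in Theorem 4. For a locally orthogonal sum, the map $T_\rho$ of Lemma 1 is a direct sum, so operator Schmidt ranks add. Since $|\Phi_s\rangle\langle\Phi_s|=\frac1s\sum_{k,l}|k\rangle\langle l|\otimes|k\rangle\langle l|$, block $j$ contributes $s_j^2$, and $r=\sum_js_j^2$. The entropies are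
$$S(\rho_A)=H(p)+\sum_jp_j(\log s_j+S(\tau_j)),\quad S(\rho_B)=H(p)+\sum_jp_j(\log s_j+S(\tau'_j)),\quad S(\rho)=H(p)+\sum_jp_j(S(\tau_j)+S(\tau_j')),$$
so $I=H(p)+\sum_jp_j\,2\log s_j=\sum_jp_j\log(s_j^2/p_j)=\log r$, as $p_j=s_j^2/r$.

**Necessity.** Let $I(A:B)_\rho=\log r$, with $\rho_A,\rho_B>0$.

**Step 1: equality makes $T^*T$ a projection.** This turns a numerical equality into algebra. Equality in (3) gives $\operatorname{Tr}T^*T=\|K\|_2^2=r$. As $T^*T$ has $r$ nonzero eigenvalues, all at most $1$, they all equal $1$: $T^*T$ is an orthogonal projection of rank $r$. For every $X$, $X-T^*T(X)\in\ker T^*T=\ker T$, so $TT^*T=T$, and taking adjoints, $T^*TT^*=T^*$.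

**Step 2: unital maps.** We change normalization, because Schwarz inequalities hold for unital maps. Let
$$\Psi(X)=\rho_B^{-1/2}\operatorname{tr}_A[(X\otimes1)\rho]\rho_B^{-1/2},\qquad\Psi^\sharp(Y)=\rho_A^{-1/2}\operatorname{tr}_B[(1\otimes Y)\rho]\rho_A^{-1/2},\qquad\Lambda=\Psi^\sharp\Psi .$$
(The $\Lambda$ of Section 9 is no longer needed.) With $\Gamma_A(X)=\rho_A^{1/4}X\rho_A^{1/4}$ and $\Gamma_B$ analogous, cyclicity gives $T=\Gamma_B\Psi\Gamma_A^{-1}$ and $T^*=\Gamma_A\Psi^\sharp\Gamma_B^{-1}$. Hence $\Lambda=\Gamma_A^{-1}T^*T\,\Gamma_A$, and Step 1 becomes: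
$$\Lambda^2=\Lambda,\qquad\operatorname{rank}\Lambda=r,\qquad\Psi\Psi^\sharp\Psi=\Psi,\qquad\Psi^\sharp\Psi\Psi^\sharp=\Psi^\sharp.\tag{4}$$
Clearly $\Psi(1)=1$ and $\Psi^\sharp(1)=1$. We shall also use
$$\operatorname{tr}\rho_B\Psi(X)=\operatorname{tr}\rho_AX,\qquad\operatorname{tr}\rho_A\Psi^\sharp(Y)=\operatorname{tr}\rho_BY.\tag{5}$$
So $\Psi$ and $\Psi^\sharp$ are faithful: if $X\ge0$ and $\Psi(X)=0$, then $\operatorname{tr}\rho_AX=0$ and $X=0$, and likewise for $\Psi^\sharp$. The functional $f(X)=\operatorname{tr}\rho_AX$ is faithful on positive operators and, by (5), $f\circ\Lambda=f$.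

**Step 3: Schwarz inequalities.** We collect the inequalities that will be forced into equalities. The map $X\mapsto\operatorname{tr}_A[(X^{\top}\otimes1)\rho]$ has Choi matrix $\sum_{k,l}|k\rangle\langle l|\otimes\operatorname{tr}_A[(|l\rangle\langle k|\otimes1)\rho]=\rho\ge0$, so it is completely positive. Hence $\Psi(X)=\Theta(X^{\top})$ with $\Theta$ unital and completely positive, and similarly $\Psi^\sharp(Y)=\Theta'(Y^{\top})$. Then $\Lambda(X)=\Theta'\big(\Theta(X^{\top})^{\top}\big)$. If $\Theta(Z)=\sum_iV_iZV_i^*$, then $\Theta(X^{\top})^{\top}=\sum_i\overline{V_i}\,X\,V_i^{\top}$ is completely positive in $X$, so $\Lambda$ is unital and completely positive.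

Kadison–Schwarz says $\Lambda(X^*X)\ge\Lambda(X)^*\Lambda(X)$. Applied to $\Theta$ with $Z=(X^*)^{\top}$, for which $Z^*Z=(X^*X)^{\top}$, it gives $\Psi(X^*X)=\Theta(Z^*Z)\ge\Theta(Z)^*\Theta(Z)=\Psi(X^*)^*\Psi(X^*)$. That is, and likewise for $\Psi^\sharp$,
$$\Psi(X^*X)\ge\Psi(X)\Psi(X)^*,\qquad\Psi^\sharp(Y^*Y)\ge\Psi^\sharp(Y)\Psi^\sharp(Y)^*.\tag{6}$$

**Step 4: the range of $\Lambda$ is an algebra.** This supplies the block structure. Let $\mathcal A=\operatorname{ran}\Lambda$. It equals $\operatorname{Fix}\Lambda$ since $\Lambda$ is idempotent, and it equals $\operatorname{ran}\Psi^\sharp$ since $\Psi^\sharp=\Lambda\Psi^\sharp$ by (4). So $\dim\mathcal A=r$. It contains $1$ and is closed under $*$. For $X\in\mathcal A$, $\Lambda(X^*X)-X^*X\ge0$ by Kadison–Schwarz, and $f$ of this difference is $0$. As $f$ is faithful, $\Lambda(X^*X)=X^*X$, so $X^*X\in\mathcal A$. By polarization $X^*Y\in\mathcal A$ for all $X,Y\in\mathcal A$. So $\mathcal A$ is a unital $*$-algebra.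

**Step 5: $\Psi$ reverses products on $\mathcal A$.** This links the structures on the two sides. For $X\in\mathcal A$ we have $X^*X\in\mathcal A$, and (6), first for $\Psi$ and then for $\Psi^\sharp$ with $Y=\Psi(X)^*$, gives
$$X^*X=\Psi^\sharp(\Psi(X^*X))\ge\Psi^\sharp(\Psi(X)\Psi(X)^*)\ge\Psi^\sharp(\Psi(X))^*\,\Psi^\sharp(\Psi(X))=X^*X .$$
So $\Psi^\sharp$ kills the positive operator $\Psi(X^*X)-\Psi(X)\Psi(X)^*$, which is therefore $0$ by faithfulness. The forms $\Psi(X^*Y)$ and $\Psi(Y)\Psi(X)^*$ are both conjugate-linear in $X$ and linear in $Y$ and agree for $X=Y$. By polarization $\Psi(X^*Y)=\Psi(Y)\Psi(X^*)$ on $\mathcal A$. Thus $\Psi|_{\mathcal A}$ is a $*$-anti-homomorphism, and it is injective since $\Psi^\sharp\Psi=\mathrm{id}$ on $\mathcal A$. Put $\mathcal B=\Psi(\mathcal A)$, a unital $*$-algebra. By $\Psi=\Psi\Lambda$ we have $\mathcal B=\operatorname{ran}\Psi$, and by (4) this is $\operatorname{Fix}(\Psi\Psi^\sharp)$. So $\mathcal B$ is to $B$ what $\mathcal A$ is to $A$: exchanging $A$ and $B$ exchanges $\Psi$ with $\Psi^\sharp$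 and $\mathcal A$ with $\mathcal B$.

**Step 6: $\rho_A^{1/2}\mathcal A\rho_A^{-1/2}=\mathcal A$.** The aim is to control $\rho_A$ relative to $\mathcal A$. Let $b\in\mathcal A$ and $X\in\ker\Lambda$. We find two spaces inside the annihilator of $\ker\Lambda$ under the pairing $(X,Z)\mapsto\operatorname{tr}XZ$.

First, Choi's multiplicative-domain theorem gives $\Lambda(Xb)=\Lambda(X)b$. Indeed, put $F(U,W)=\Lambda(U^*W)-\Lambda(U)^*\Lambda(W)$, so $F(U,U)\ge0$. For each state $\tau$, $\operatorname{tr}\tau F(U,W)$ is a positive semidefinite sesquilinear form. Since $F(b,b)=\Lambda(b^*b)-b^*b=0$, Cauchy–Schwarz gives $F(U,b)=0$ for all $U$; take $U=X^*$. So $\Lambda(Xb)=0$, and $\operatorname{tr}(Xb\rho_A)=f(Xb)=f(\Lambda(Xb))=0$. Thus $\mathcal A\rho_A$ lies in the annihilator.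

Second, $\operatorname{tr}(\rho_A^{1/2}U^*\rho_A^{1/2}W)=\langle\Gamma_A(U),\Gamma_A(W)\rangle$, and $\Lambda=\Gamma_A^{-1}T^*T\,\Gamma_A$ with $T^*T$ self-adjoint, so $\Lambda$ is symmetric for this inner product. Hence $\ker\Lambda$ is orthogonal to $\operatorname{ran}\Lambda$. As $X^*\in\ker\Lambda$ too, $\operatorname{tr}(X\rho_A^{1/2}b\rho_A^{1/2})=0$. Thus $\rho_A^{1/2}\mathcal A\rho_A^{1/2}$ lies in the annihilator.

The annihilator has dimension $\operatorname{rank}\Lambda=r$, and both subspaces have dimension $\dim\mathcal A=r$. So $\mathcal A\rho_A=\rho_A^{1/2}\mathcal A\rho_A^{1/2}$. Multiply by $\rho_A^{-1}$ on the right.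

**Step 7: block form of $\rho_A$ and $\rho_B$.** We make Step 6 explicit. By the structure theorem for finite-dimensional $*$-algebras, $H_A=\bigoplus_j\mathbb C^{s_j}\otimes\mathbb C^{m_j}$ and $\mathcal A=\bigoplus_jM_{s_j}\otimes1$, with minimal central projections $P_j$ and $r=\dim\mathcal A=\sum_js_j^2$. By Step 6, $\delta(X)=\rho_A^{1/2}X\rho_A^{-1/2}$ is an algebra automorphism of $\mathcal A$. It maps the center to itself and minimal idempotents of the center to such, so $\delta(P_j)=P_{\pi(j)}$ for a permutation $\pi$. If $\pi(j)\ne j$, then $P_j\rho_A^{1/2}P_j=P_jP_{\pi(j)}\rho_A^{1/2}=0$, contradicting $\rho_A>0$. So $\rho_A^{1/2}$ commutes with every $P_j$.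

On block $j$, $\delta$ restricts to an automorphism of $M_{s_j}\otimes1$, and by Skolem–Noether $\delta(x\otimes1)=hxh^{-1}\otimes1$ for some invertible $h$. Then $(h^{-1}\otimes1)\rho_A^{1/2}P_j$ commutes with all $x\otimes1$, so it is $1\otimes t$, and $\rho_A^{1/2}P_j=h\otimes t$. This is positive definite on the block, so its partial trace $h\operatorname{tr}t$ is positive definite. In particular $\operatorname{tr}t\neq0$. Replace $h$ by $h\operatorname{tr}t>0$ and $t$ by $t/\operatorname{tr}t$. The other partial trace $t\operatorname{tr}h$ is positive definite and $\operatorname{tr}h>0$, so $t>0$. Squaring,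
$$\rho_AP_j=p_j\,\omega_j\otimes\tau_j,\qquad p_j=\operatorname{tr}\rho_AP_j>0,$$
with full-rank states $\omega_j,\tau_j$.

On the $B$ side, $Q_j=\Psi(P_j)$ are the minimal central projections of $\mathcal B$, because $\Psi|_{\mathcal A}$ is a $*$-anti-isomorphism onto $\mathcal B$. For the same reason $\mathcal BQ_j$ is anti-isomorphic to $M_{s_j}$, so $\mathcal BQ_j\cong M_{s_j}$. Steps 6 and 7 with $A,B$ exchanged give $H_B=\bigoplus_j\mathbb C^{s_j}\otimes\mathbb C^{n_j}$, $\mathcal B=\bigoplus_jM_{s_j}\otimes1$ and $\rho_BQ_j=p_j\,\omega_j'\otimes\tau_j'$ with full-rank states. The weight is the same $p_j$, since $\operatorname{tr}\rho_BQ_j=\operatorname{tr}\rho_B\Psi(P_j)=\operatorname{tr}\rho_AP_j$ by (5).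

**Step 8: block form of $\rho$.** We pass from the marginals to the joint state. Let $V_A=\{\operatorname{tr}_B[(1\otimes Y)\rho]\}$ over all $Y\in B(H_B)$. By definition of $\Psi^\sharp$,
$$V_A=\rho_A^{1/2}\mathcal A\rho_A^{1/2}=\bigoplus_j\omega_j^{1/2}M_{s_j}\omega_j^{1/2}\otimes\tau_j=\bigoplus_jM_{s_j}\otimes\tau_j,$$
and likewise $V_B=\{\operatorname{tr}_A[(X\otimes1)\rho]\}=\rho_B^{1/2}\mathcal B\rho_B^{1/2}=\bigoplus_jM_{s_j}\otimes\tau_j'$. By (1), $\rho\in B(H_A)\otimes V_B$. Symmetrically $\rho\in V_A\otimes B(H_B)$. So $\rho\in V_A\otimes V_B$, and in particular $\rho$ commutes with all $P_j\otimes Q_k$. Moreover, since $Q_k$ commutes with $\rho_B$,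
$$\operatorname{tr}\rho(P_j\otimes Q_k)=\operatorname{tr}\big(\rho_B^{1/2}\Psi(P_j)\rho_B^{1/2}Q_k\big)=\operatorname{tr}(\rho_BQ_jQ_k)=\delta_{jk}p_j .$$
For $j\ne k$ the block of $\rho$ at $P_j\otimes Q_k$ is positive with trace $0$, so it vanishes. The block at $P_j\otimes Q_j$ lies in $(M_{s_j}\otimes\tau_j)\otimes(M_{s_j}\otimes\tau'_j)$. Hence
$$\rho=\bigoplus_jp_j\,\varphi_j\otimes\tau_j\otimes\tau_j' .$$
Tracing block $j$ over $\mathbb C^{m_j}$ and $\mathbb C^{n_j}$ gives $p_j\varphi_j$, so $\varphi_j\ge0$ is a state on $\mathbb C^{s_j}\otimes\mathbb C^{s_j}$. By Step 7 its marginals are $\omega_j$ and $\omega_j'$.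

**Step 9: each $\varphi_j$ is pure.** Here the anti-homomorphism property is used. On block $j$, inserting $\rho_B^{-1/2}Q_j=p_j^{-1/2}\omega_j'^{-1/2}\otimes\tau_j'^{-1/2}$ in the definition of $\Psi$,
$$\Psi(x\otimes1)=\psi_j(x)\otimes1,\qquad\psi_j(x)=\omega_j'^{-1/2}\operatorname{tr}_1[(x\otimes1)\varphi_j]\,\omega_j'^{-1/2}.$$
By Step 5, $\psi_j$ is an injective $*$-anti-homomorphism of $M_{s_j}$ into itself, hence a $*$-anti-automorphism. So $x\mapsto\psi_j(x^{\top})$ is a $*$-automorphism of $M_{s_j}$, and $\psi_j(x)=ux^{\top}u^*$ with $u$ unitary. For any $Z$ on $\mathbb C^{s_j}\otimes\mathbb C^{s_j}$ we have $Z=\sum_{k,l}|l\rangle\langle k|\otimes\operatorname{tr}_1[(|k\rangle\langle l|\otimes1)Z]$. Applied to the normalized $\varphi_j$ this gives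
$$(1\otimes\omega_j'^{-1/2})\varphi_j(1\otimes\omega_j'^{-1/2})=\sum_{k,l}|l\rangle\langle k|\otimes\psi_j(|k\rangle\langle l|)=\sum_{k,l}|l\rangle\langle k|\otimes u|l\rangle\langle k|u^*=|\chi\rangle\langle\chi|,$$
with $\chi=\sum_l|l\rangle\otimes u|l\rangle$. The left side has the rank of $\varphi_j$, so $\varphi_j$ has rank one: it is pure.

**Step 10: maximal entanglement and the weights.** The remaining freedom is removed by using the hypothesis once more. As $\varphi_j$ is pure, $S(\varphi_j)=0$ and $S(\omega_j)=S(\omega_j')$. The terms $S(\tau_j)$ and $S(\tau'_j)$ cancel as in the sufficiency part, so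
$$\log r=I(A:B)_\rho=H(p)+\sum_jp_j\,2S(\omega_j)\le\sum_jp_j\log\frac{s_j^2}{p_j}\le\log\sum_js_j^2=\log r .$$
Both inequalities are equalities. All $p_j>0$, so the first forces $S(\omega_j)=\log s_j$ for every $j$. Thus $\omega_j=1/s_j$, and the pure state $\varphi_j$ is maximally entangled, equal to $|\Phi_{s_j}\rangle\langle\Phi_{s_j}|$ after a unitary on the factor $\mathbb C^{s_j}$ of $H_B$. The second is Jensen for the strictly concave logarithm, so $s_j^2/p_j$ does not depend on $j$, and $p_j=s_j^2/\sum_ls_l^2$. Undoing the restriction to supports gives the form in Theorem 4, with the inclusions of the supports as local isometries. $\blacksquare$
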